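# Relative category and sectional category of fibrations with a homotopy retraction

Throughout, all spaces have the homotopy type of CW complexes, and the base $B$ of a fibration $p:E\to B$ is path-connected.

## 1. The guess $\mathrm{relcat}=\mathrm{secat}$, and four cases where it is right

A fibration $p:E\to B$ has two numerical invariants. The first, $\mathrm{secat}(p)$, counts how many open sets are needed to cover $B$ so that $p$ has a section over each. The second, $\mathrm{relcat}(p)$, asks in addition that the resulting "joined" section behave well when restricted along $p$. They differ by at most $1$. Suppose now that $E$ is a homotopy retract of $B$: there is $r:B\to E$ with $rp\simeq\mathrm{id}_E$. The first guess is that the extra condition then costs nothing: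

**Conjecture (Doeraene–El Haouari).** If $p$ admits a homotopy retraction, then $\mathrm{relcat}(p)=\mathrm{secat}(p)$.

The statement appears in the slides "Topological Complexity and related invariants". Let us make the notions precise and test the guess.

**Definition (fiberwise join).** For fibrations $p:E\to B$ and $p':E'\to B$, the fiberwise join $E*_BE'$ is the homotopy pushout of the two projections $E\leftarrow E\times_BE'\to E'$, with its induced map to $B$, replaced by a homotopy-equivalent fibration. We use the double mapping cylinder as the model of the homotopy pushout: a point is a point of $E$ (at $t=0$), a point of $E'$ (at $t=1$), or a triple $(x,x',t)$ with $x,x'$ over the same point of $B$. As fibrant replacement we use the functorial path fibration.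

Put $J_0(p)=E$, $p_0=p$ and $p_n:J_n(p)=J_{n-1}(p)*_BE\to B$. The composite of the canonical maps $E=J_0(p)\to J_1(p)\to\dots\to J_n(p)$ is denoted $\lambda_n:E\to J_n(p)$, and $p_n\lambda_n=p$. For example, if $B$ is a point and $E=S^1$, then $J_1(p)\simeq S^1*S^1= S^3$.

**Definition (secat, relcat, retraction).** $\mathrm{secat}(p)$ is the least $n$ such that $p_n$ has a section; equivalently, the least $n$ such that $B$ is covered by $n+1$ open sets on each of which $p$ has a local section. Next, $\mathrm{relcat}(p)\le n$ iff $p_n$ has a section $s$ with $sp\simeq\lambda_n$. A homotopy retraction of $p$ is a map $r:B\to E$ with $rp\simeq\mathrm{id}_E$.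

Two examples of homotopy retractions, for $X$ a path-connected CW complex: $ev_1:P_0X\to X$ on the contractible space of paths from a base point (take $r$ constant), and $ev_{0,1}:X^I\to X\times X$ (send $(x,y)$ to the constant path at $x$; then $rp(\gamma)$ is the constant path at $\gamma(0)$, and shrinking paths to their initial point shows $rp\simeq\mathrm{id}$).

A map that is not a fibration is replaced by its associated path fibration. This changes the source, the mapping cone and the existence of a homotopy retraction only up to homotopy equivalence.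

### Standard facts

(F1) *Naturality.* A strictly commuting square $(\psi,v):p\to p'$, that is $p'\psi=vp$, induces maps $\varphi_n:J_n(p)\to J_n(p')$ with $p'_n\varphi_n=v\,p_n$ and $\varphi_n\lambda_n=\lambda_n'\psi$, because the double mapping cylinder and the path fibration are functorial. Other fibrant replacements are fiber homotopy equivalent over $B$ compatibly with the $\lambda_n$, so $\mathrm{secat}$ and $\mathrm{relcat}$ do not depend on the choice.

(F2) *Strictification.* If $p$ is a fibration and $ps\simeq\mathrm{id}_B$, the homotopy lifting property (HLP) deforms $s$ to a strict section; the deformed map is homotopic to $s$.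

(F3) *Fibers.* The fiber of $p_n$ is, up to homotopy, the $(n+1)$-fold join of the fiber of $p$. If $E\ne\emptyset$ then $p$ is surjective, as $B$ is path-connected, and then the fiber of $p_n$ is path-connected for $n\ge1$.

(F4) *Paths with prescribed ends.* Let a fibration have path-connected fibers, let $\gamma$ be a path in the base from $b$ to $b'$, and let $y,y'$ lie over $b,b'$. Then $\gamma$ has a lift from $y$ to $y'$. Indeed, lift $\gamma$ from $y$, ending at some $y''$ over $b'$, and continue by a path in the fiber from $y''$ to $y'$. The result lies over $\gamma$ followed by a constant path. Deform this base path rel endpoints to $\gamma$, and lift the deformation with the given lift on $I\times 0$ and constants on $\partial I\times I$; this is possible because $(I\times I,\,I\times0\cup\partial I\times I)\cong(I\times I,I\times0)$.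

(F5) *Category.* $\mathrm{cat}(C)$ is the least $n$ such that $C$ is covered by $n+1$ open sets contractible in $C$, so $\mathrm{cat}(pt)=0$. For $C$ path-connected with base point $v$, let $PC$ be the space of paths starting at $v$, and let $g_n:G_n(C)\to C$ be $J_n(ev_1:PC\to C)$. Then $\mathrm{cat}(C)\le n$ iff $g_n$ has a section, equivalently a homotopy section.

(F6) If $E\neq\emptyset$, then $\mathrm{secat}(p)\le\mathrm{cat}(B)$: over an open set contractible in $B$, the inclusion is homotopic to a constant map; lift the constant map ($p$ is surjective) and apply the HLP.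

(F7) *What a retraction gives.* If $rp\simeq\mathrm{id}_E$, then $r_*p_*:\pi_i(E,e)\to\pi_i(E,rp(e))$ is an isomorphism for all $i$ and $e$, so $p_*$ is injective on homotopy groups; on homology $r_*p_*=\mathrm{id}$. Also $\pi_0(E)$ injects into $\pi_0(B)=*$, so $E$ is path-connected.

**Theorem 1 (Doeraene–El Haouari).** $\mathrm{secat}(p)\le\mathrm{relcat}(p)\le\mathrm{secat}(p)+1$.

We quote this theorem, but there is a short argument. The first inequality is clear. For the second, let $\iota:J_n(p)\to J_{n+1}(p)$ and $\kappa:E\to J_{n+1}(p)$ be the canonical maps from the two ends of the cylinder. If $u:Z\to J_n(p)$ and $w:Z\to E$ satisfy $p_nu=pw$, then $\iota u\simeq\kappa w$: slide along $t\mapsto(u(z),w(z),t)$. Let $s$ be a section of $p_n$. Taking $Z=E$ and $w=\mathrm{id}$, with $u=\lambda_n$ and then $u=sp$, we get $\lambda_{n+1}=\iota\lambda_n\simeq\kappa\simeq\iota sp$. Hence $\iota s$ is a section of $p_{n+1}$ with $(\iota s)p\simeq\lambda_{n+1}$.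

### Simple cases

*The retraction hypothesis matters.* Let $p:S^1\to *$. It has a section, so $\mathrm{secat}(p)=0$. But $sp$ is constant and $\lambda_0=\mathrm{id}_{S^1}$ is not null-homotopic, so $\mathrm{relcat}(p)=1$ by Theorem 1. There is no homotopy retraction here.

*Contractible total space.* If $E$ is contractible, then for any section $s$ of $p_n$ both $sp$ and $\lambda_n$ are null-homotopic maps into $J_n(p)$, which is path-connected ($J_0(p)=E$ is, and for $n\ge1$ the fiber and the base are). So $sp\simeq\lambda_n$ and $\mathrm{relcat}(p)=\mathrm{secat}(p)$. This covers $ev_1:P_0X\to X$.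

*Sectional category zero.* If $s$ is a section of $p$ and $rp\simeq\mathrm{id}_E$, then $s\simeq (rp)s=r(ps)=r$. Hence $sp\simeq rp\simeq\mathrm{id}_E=\lambda_0$, and $\mathrm{relcat}(p)=0$.

*A circle in a figure eight.* Let $i:S^1\to B=S^1\vee S^1$ be the first circle and $p:E\to B$ its path fibration. Let $c:S^1\to E$ be the equivalence given by constant paths, so $pc=i$. Collapsing the second circle gives a homotopy retraction. A section of $p$ would make $p_*:\mathbb Z\to\pi_1(B)$ onto, which is impossible, so $\mathrm{secat}(p)\ge1$; and $\mathrm{secat}(p)\le\mathrm{cat}(B)\le1$. Build $s:B\to J_1(p)$ by hand: on the first circle put $s=\lambda_1c$, and on the second circle let $s$ be a lift of that circle to a loop at $\lambda_1c(*)$, which exists by (F3) and (F4). Then $p_1s=\mathrm{id}$ and $spc=si=\lambda_1c$; as $c$ is an equivalence, $sp\simeq\lambda_1$. So $\mathrm{relcat}(p)=1=\mathrm{secat}(p)$.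

## 2. Simply connected bases of category one

Why did $n=0$ work? Because $s$ takes values in $J_0(p)=E$, where $rp\simeq\mathrm{id}$ can be applied to it. Try the same at level $n\ge1$. There are now two natural maps $B\to J_n(p)$. The section $s$ lies over the identity, but we do not know $sp$. The map $\lambda_nr$ has the right restriction, $(\lambda_nr)p\simeq\lambda_n$, but it lies over $p_n\lambda_nr=pr$. If $pr\simeq\mathrm{id}_B$, then $p$ has a section by (F2), so we are back at $\mathrm{secat}(p)=0$. The comparison $s\simeq\lambda_nr$ is therefore unavailable as soon as $\mathrm{secat}(p)>0$; this is where the argument stops.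

The figure eight suggests a different plan: *split* $B$ as $E$ wedge something, use $\lambda_1$ on $E$, and use any section on the rest. This works in the following generality.

**Theorem 2 (positive cases).** Let $p$ admit a homotopy retraction. (a) If $\mathrm{secat}(p)=0$, then $\mathrm{relcat}(p)=0$. (b) If $B$ is simply connected and $\mathrm{cat}(B)\le1$, then $\mathrm{relcat}(p)=\mathrm{secat}(p)$.

Part (a) was proved above. For (b), we have $\mathrm{secat}(p)\le\mathrm{cat}(B)\le1$; if $\mathrm{secat}(p)=0$ use (a). So it suffices to show $\mathrm{relcat}(p)\le1$. Recall that $\mathrm{cat}(B)\le1$ means that there is $\nu:B\to B\vee B$ whose two projections to $B$ are homotopic to the identity.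

**Step 1: split $B$ as $E\vee C$.** Let $C$ be the mapping cone of $p$ and $q:B\to C$ the inclusion. By (F7), $E$ is path-connected and $\pi_1(E)$ injects into $\pi_1(B)=1$; so $E$ is simply connected, and then so is $C$ by van Kampen. For this step replace $E,B,C$ by based CW complexes; the maps may be taken based. Put
$$f=(r\vee q)\,\nu:B\to E\vee C .$$
Composing $f$ with the projections to $E$ and $C$ gives $r$ and $q$ up to homotopy, so on reduced homology $f_*=(r_*,q_*)$. Since $r_*p_*=\mathrm{id}$, the map $p_*$ is injective and
$$0\to\tilde H_*(E)\xrightarrow{p_*}\tilde H_*(B)\xrightarrow{q_*}\tilde H_*(C)\to0$$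
is exact and split by $r_*$. Hence $(r_*,q_*)$ is an isomorphism: if $r_*y=0$ and $q_*y=0$, then $y=p_*z$ and $z=r_*y=0$; and given $(x,c)$, choose $y$ with $q_*y=c$ and take $y+p_*(x-r_*y)$. All spaces are simply connected, so $f$ is a homotopy equivalence by Whitehead's theorem. In particular $C$ is a homotopy retract of $B$, and $\mathrm{cat}(C)\le1$.

**Step 2: arrange that $E$ is included by $p$.** Let $h=(fp,\mathrm{in}_C):E\vee C\to E\vee C$. On homology $(fp)_*=(r_*p_*,q_*p_*)=(\mathrm{id},0)$, so $h_*=\mathrm{id}$ and $h$ is an equivalence. Then $f^{-1}h:E\vee C\to B$ is an equivalence whose restriction to $E$ is homotopic to $f^{-1}fp\simeq p$.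

Now make this strict, with the original spaces. Let $W=E\cup I\cup C$, where the interval $I$ joins $e_0\in E$ to $c_0\in C$; then $W\simeq E\vee C$. The pair $(W,E)$ has the homotopy extension property, because $W$ is obtained from $E$ by gluing on $I\cup C$ at the free end of the whisker $I$. Extending the homotopy from the restriction to $p$, we get an equivalence $g:W\to B$ with $g|_E=p$. Put $j=g|_C$.

**Step 3: lift $j$ to $J_1(p)$.** The space $PC$ is contractible, so $j\circ ev_1:PC\to B$ is homotopic to a constant map. As $p$ is surjective, the constant lifts, and by the HLP $j\circ ev_1$ lifts to $\psi:PC\to E$ with $p\psi=j\,ev_1$. By (F1) there is $\varphi:G_1(C)\to J_1(p)$ with $p_1\varphi=j\,g_1$. As $\mathrm{cat}(C)\le1$, $g_1$ has a section $\tau$, and $p_1\varphi\tau=j$.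

**Step 4: glue.** Define $m:W\to J_1(p)$ by $\lambda_1$ on $E$, by $\varphi\tau$ on $C$, and on $I$ by a lift of the path $g|_I$ from $\lambda_1(e_0)$ to $\varphi\tau(c_0)$; such a lift exists by (F3) and (F4). Then $p_1m=g$ and $m|_E=\lambda_1$. Let $g^{-1}$ be a homotopy inverse of $g$ and $s=mg^{-1}$. Then $p_1s=gg^{-1}\simeq\mathrm{id}_B$, and
$$sp=mg^{-1}\,g|_E\simeq m|_E=\lambda_1 .$$
By (F2), deform $s$ to a strict section; this does not affect $sp\simeq\lambda_1$. So $\mathrm{relcat}(p)\le1$. $\blacksquare$

## 3. A retract of a free group that is not a free factor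

Which step above used simple connectivity? The appeal to Whitehead's theorem: a homology splitting of $B$ was promoted to a homotopy splitting. Let $B=S^1\vee S^1$ with $\pi_1(B)=F(a,b)$, and let $p$ come from a map $S^1\to B$ representing a word $g$. A homotopy retraction exists as soon as some homomorphism $F(a,b)\to\mathbb Z$ sends $g$ to $1$, a condition on the abelianization of $g$ only. A wedge splitting $B\simeq S^1\vee C$ with $g$ as first circle requires much more, namely that $\langle g\rangle$ be a free factor. So perturb the good word $a$ by a commutator: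
$$g=a\cdot[a,b]=a^2ba^{-1}b^{-1}.$$
The cone $C$ then has fundamental group
$$Q=\langle a,b\mid a^2=bab^{-1}\rangle .$$
If $B\simeq S^1\vee C$, then $\mathbb Z*Q\cong F(a,b)$, so $Q$ would be free; we shall see that it is not. The splitting argument has broken down, and the guess breaks down with it.

**Theorem 3 (disproof).** Let $p$ be the path fibration of $S^1\to S^1\vee S^1$ representing $g=a^2ba^{-1}b^{-1}\in\pi_1(S^1\vee S^1)=F(a,b)$. Then $p$ admits a homotopy retraction, $\mathrm{secat}(p)=1$ and $\mathrm{relcat}(p)=2$.

The failure of one construction does not bound $\mathrm{relcat}$ from below. For that we need an obstruction, and the cone supplies it: the condition $sp\simeq\lambda_n$ is exactly what allows a section to be pushed over the cone.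

**Lemma 4.** Let $C=B\cup_pCE$ be the mapping cone of $p$, with $E\ne\emptyset$, and $q:B\to C$ the inclusion. If $\mathrm{relcat}(p)\le n$, there is $\sigma:C\to G_n(C)$ with $g_n\sigma q=q$.

*Proof.* Take the cone vertex $v$ as base point of $C$. Let $\psi:E\to PC$ send $y$ to the cone line from $v$ to $p(y)$. Then $ev_1\psi=qp$, so $(\psi,q)$ is a strictly commuting square from $p$ to $ev_1$. By (F1) there is $\varphi_n:J_n(p)\to G_n(C)$ with
$$g_n\varphi_n=q\,p_n,\qquad \varphi_n\lambda_n=\lambda_n'\psi .$$
Let $s$ be a section of $p_n$ with $sp\simeq\lambda_n$. Then $\varphi_nsp\simeq\varphi_n\lambda_n=\lambda'_n\psi$, which is null-homotopic because it factors through the contractible space $PC$. A map on $B$ whose composite with $p$ is null-homotopic extends over the cone; so there is $\sigma:C\to G_n(C)$ with $\sigma q=\varphi_ns$. Finally $g_n\sigma q=g_n\varphi_ns=q\,p_ns=q$. $\square$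

Note that $\sigma$ is not claimed to be a section of $g_n$: the map $g_n\sigma$ is the identity only on $B$. In each application we must see that this is enough.

### Proof of Theorem 3

**Step 1: the retraction.** Let $r:S^1\vee S^1\to S^1$ induce $a\mapsto1$, $b\mapsto0$. Then $g\mapsto2-1=1$, so $r\circ g\simeq\mathrm{id}_{S^1}$.

**Step 2: $\mathrm{secat}(p)=1$.** By (F6), $\mathrm{secat}(p)\le\mathrm{cat}(S^1\vee S^1)=1$. If $\mathrm{secat}(p)=0$, a section of $p$ makes $p_*:\mathbb Z\to F(a,b)$ onto, which is impossible.

**Step 3: if $\mathrm{relcat}(p)\le1$, then $Q$ embeds in $\pi_1(G_1(C))$.** Let $\sigma$ be as in Lemma 4 and put $h=g_1\sigma:C\to C$. By van Kampen, $\pi_1(C)=F(a,b)/\langle\langle g\rangle\rangle=Q$, and $q_*$ is onto on $\pi_1$ (base point in $B$, which $h$ fixes). From $hq=q$ we get $h_*q_*=q_*$, so $h_*=\mathrm{id}$ on $\pi_1(C)$. As $h_*=g_{1*}\sigma_*$, the map $\sigma_*:Q\to\pi_1(G_1(C))$ is injective.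

**Step 4: $\pi_1(G_1(C))$ is free.** Up to homotopy, $G_1(C)$ is the double mapping cylinder of $PC\leftarrow Z\to PC$ with $Z=PC\times_CPC\simeq\Omega C$. Cover it by the open sets $U=\{t<2/3\}$ and $V=\{t>1/3\}$, which are contractible, with $U\cap V\simeq Z$. Let $S$ consist of one point in each path component of $U\cap V$, and fix $s_0\in S$. By van Kampen for groupoids, the fundamental groupoid on $S$ is the pushout of those of $U$ and $V$ over that of $U\cap V$. The groupoid of $U$ has exactly one arrow between any two points of $S$, so it is freely generated by arrows $u_s:s_0\to s$ with $s\ne s_0$; likewise $V$, with arrows $v_s$. The groupoid of $U\cap V$ consists of vertex groups only, and these map to identities on both sides. So the pushout is free on all $u_s,v_s$, and its vertex group at $s_0$ is free on the loops $v_s^{-1}u_s$ ($u_s$ followed by the inverse of $v_s$).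

**Step 5: $Q$ is not free.** By Steps 3 and 4 and Nielsen–Schreier, $Q$ is free. In the abelianization of $Q$ the relation reads $2a=a$, so $a=0$, and $b$ is unconstrained; the abelianization is $\mathbb Z$. A free group with abelianization $\mathbb Z$ is $\mathbb Z$. So $Q$ is abelian, and then $a^2=bab^{-1}=a$ forces $a=1$ in $Q$. But
$$a\mapsto(t\mapsto t+1),\qquad b\mapsto(t\mapsto2t)$$
defines a homomorphism from $Q$ to the affine group of $\mathbb R$, since $bab^{-1}(t)=2(t/2+1)=t+2=a^2(t)$, and it sends $a$ to a nontrivial element. This is a contradiction, so $\mathrm{relcat}(p)\ge2$. By Theorem 1, $\mathrm{relcat}(p)\le\mathrm{secat}(p)+1=2$. $\blacksquare$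

So the conjecture is false.

## 4. Fibrations over graphs: the free factor criterion

Section 3 suggested that over a graph the free factor property is the whole story. It is.

**Theorem 5 (classification over graphs).** Let $B$ have the homotopy type of a connected graph, $\Gamma=\pi_1(B)$, and let $p:E\to B$ have a homotopy retraction. Then $E\simeq K(G,1)$ with $G:=p_*\pi_1(E)\le\Gamma$, $G\cong\pi_1(E)$, and

* if $G=\Gamma$, then $\mathrm{secat}(p)=\mathrm{relcat}(p)=0$;
* if $G\ne\Gamma$ is a free factor of $\Gamma$, then $\mathrm{secat}(p)=\mathrm{relcat}(p)=1$;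
* if $G$ is not a free factor of $\Gamma$, then $\mathrm{secat}(p)=1$ and $\mathrm{relcat}(p)=2$.

**Step 1: translate the hypotheses into group theory.** Fix $e_0\in E$ and $b_0=p(e_0)$. By (F7), $E$ is path-connected, $\pi_i(E)$ injects into $\pi_i(B)=0$ for $i\ge2$, and $p_*$ is injective on $\pi_1$. So $E\simeq K(G,1)$. As a subgroup of the free group $\Gamma$, $G$ is free, so $E$ has the homotopy type of a graph. Since $r_*p_*:\pi_1(E,e_0)\to\pi_1(E,rp(e_0))$ is an isomorphism, we may put
$$\rho:=p_*\,(r_*p_*)^{-1}\,r_*:\Gamma\to G .$$
For $x\in\pi_1(E,e_0)$ we get $\rho(p_*x)=p_*(r_*p_*)^{-1}(r_*p_*)x=p_*x$. So $\rho$ is a retraction of $\Gamma$ onto $G$.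

**Step 2: $G$ is malnormal.** A subgroup $G\le\Gamma$ is malnormal if $G\cap gGg^{-1}=1$ for all $g\in\Gamma\setminus G$. For example, $\langle a^2\rangle\le F(a,b)$ is not malnormal (take $g=a$), while $\langle a\rangle$ is, by the next lemma applied to the retraction $a\mapsto a$, $b\mapsto1$. We need this to control $E\times_BE$.

**Lemma 6.** If $\rho:\Gamma\to G$ is a retraction of a free group onto a subgroup, then $G$ is malnormal.

*Proof.* Let $g\in\Gamma\setminus G$ and $c=g\rho(g)^{-1}$. As $\rho(g)\in G$ and $g\notin G$, we have $c\ne1$; moreover $\rho(c)=1$ and $cGc^{-1}=gGg^{-1}$. Suppose $1\ne h\in G\cap cGc^{-1}$ and write $h=ch'c^{-1}$ with $h'\in G$. Applying $\rho$ gives $h=h'$, so $c$ and $h$ commute. Two commuting nontrivial elements of a free group lie in a common infinite cyclic subgroup, so $c^i=h^j$ with $i,j\ne0$. Applying $\rho$ gives $1=h^j$, contradicting torsion-freeness. $\square$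

**Step 3: compute $\pi_1(J_1(p))$.** This is the target of $s_*$ for any section $s$ of $p_1$.

**Lemma 7.** In the situation of Theorem 5, $\pi_1(J_1(p))=\lambda_{1*}(G)*F'$ with $\lambda_{1*}$ injective and $F'$ free. (Here $G$ is identified with $\pi_1(E,e_0)$ and the base point is $\lambda_1(e_0)$.)

*Proof.* Let $F=p^{-1}(b_0)$. For $i\ge1$ and $e\in F$, the group $\pi_i(F,e)$ lies in the exact sequence between $\pi_{i+1}(B)=0$ and the injection $\pi_i(E,e)\to\pi_i(B)$, so it vanishes. As $E$ is path-connected, $\Gamma$ acts transitively on $\pi_0(F)$ by path lifting, and the stabilizer of $[e_0]$ is $G$. So $F$ is homotopically the discrete set $\Gamma/G$.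

The projection $\mathrm{pr}_1:E\times_BE\to E$ is a fibration with fiber $F$ over $e_0$, and $\pi_1(E,e_0)\cong G$ acts on $\pi_0(F)=\Gamma/G$ through $p_*$. So the components of $E\times_BE$ correspond to the double cosets $GgG$. They have no higher homotopy groups, and on $\pi_1$ the map $\mathrm{pr}_1$ embeds the component of $gG$ as the stabilizer $G\cap gGg^{-1}$ in $G$. By Lemma 6, every component other than that of the trivial double coset is weakly contractible. Let $D_1$ be the component of the trivial double coset; it contains $(e_0,e_0)$. There the stabilizer is $G$, so $\mathrm{pr}_1:D_1\to E$ is an isomorphism on $\pi_1$. The diagonal $\Delta:E\to D_1$ satisfies $\mathrm{pr}_1\Delta=\mathrm{id}=\mathrm{pr}_2\Delta$; so $\Delta$, and hence also $\mathrm{pr}_2:D_1\to E$, is an isomorphism on $\pi_1$.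

Cover the double mapping cylinder by $U=\{t<2/3\}\simeq E$ and $V=\{t>1/3\}\simeq E$, with $U\cap V\simeq E\times_BE$. Choose one point $s_D$ in each component $D$ of $U\cap V$, with $s_{D_1}=(e_0,e_0,1/2)$. The groupoid of $U$ on these points is generated by the group $\pi_1(U,s_{D_1})\cong G$ and, freely, one arrow $u_D:s_{D_1}\to s_D$ for each $D\ne D_1$; similarly for $V$, with arrows $v_D$. In the pushout over the groupoid of $U\cap V$, the component $D_1$ identifies $\pi_1(U,s_{D_1})$ with $\pi_1(V,s_{D_1})$ by an isomorphism, and the other components, having trivial groups, impose no relation. So the vertex group at $s_{D_1}$ is the free product of $\pi_1(U,s_{D_1})$ and the free group $F'$ on the loops $v_D^{-1}u_D$. The map $\lambda_1$ is the inclusion of the end $t=0$, an equivalence onto $U$; moving the base point along the cylinder line from $\lambda_1(e_0)$ to $s_{D_1}$ identifies $\pi_1(U,s_{D_1})$ with $\lambda_{1*}(G)$. $\square$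

**Step 4: the values of secat.** As $B$ is a graph up to homotopy, $\mathrm{secat}(p)\le\mathrm{cat}(B)\le1$. If $\mathrm{secat}(p)=0$, a section makes $p_*$ onto, so $G=\Gamma$. Conversely, if $G=\Gamma$, then $p$ induces isomorphisms on all homotopy groups, so it is a homotopy equivalence and, by (F2), has a section; then $\mathrm{relcat}(p)=0$ by Theorem 2(a). Now let $G\ne\Gamma$. Then $\mathrm{secat}(p)=1$, and $\mathrm{relcat}(p)\in\{1,2\}$ by Theorem 1. It remains to show that $\mathrm{relcat}(p)\le1$ iff $G$ is a free factor.

**Step 5: $\mathrm{relcat}(p)\le1$ implies that $G$ is a free factor.** Let $s$ be a section of $p_1$ with $sp\simeq\lambda_1$. Compose $s_*:\Gamma\to\pi_1(J_1(p),s(b_0))$ with the change of base point along the track of $e_0$ under this homotopy, which runs from $sp(e_0)=s(b_0)$ to $\lambda_1(e_0)$. The result is a homomorphism $S:\Gamma\to\pi_1(J_1(p),\lambda_1(e_0))$. It is injective because $p_{1*}s_*=\mathrm{id}$, and $S|_G=\lambda_{1*}$ because the homotopy carries $(sp)_*$ to $\lambda_{1*}$. Put $G_0=\lambda_{1*}(G)=S(G)$, a free factor of $\pi_1(J_1(p))$ by Lemma 7. By the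 Kurosh subgroup theorem, a subgroup of a free product meets each of the given factors in a free factor of itself. So $S(\Gamma)\cap G_0=G_0$ is a free factor of $S(\Gamma)$. Transporting back by the isomorphism $S:\Gamma\to S(\Gamma)$, we see that $G=S^{-1}(G_0)$ is a free factor of $\Gamma$.

**Step 6: if $G$ is a free factor, then $\mathrm{relcat}(p)\le1$.** This is the figure-eight construction of Section 1. Write $\Gamma=G*H$; $H$ is free. By (F3) the fiber of $p_1$ is path-connected, so $p_{1*}$ is onto on $\pi_1$. Define $S:\Gamma\to\pi_1(J_1(p),\lambda_1(e_0))$ by $\lambda_{1*}$ on $G$ and by arbitrary lifts of a basis on $H$. Then $p_{1*}S=\mathrm{id}$. Since $B$ is a graph up to homotopy, $S$ is induced by a map $s:B\to J_1(p)$. Since $B\simeq K(\Gamma,1)$, $p_1s\simeq\mathrm{id}$. Since $E$ is a graph up to homotopy, and $sp$ and $\lambda_1$ agree on $\pi_1$, $sp\simeq\lambda_1$. By (F2), $s$ may be made a strict section without changing its homotopy class. $\blacksquare$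

Theorem 5 gives Theorem 3 again. If $\langle w\rangle$ is a free factor of $F(a,b)$ and $w\neq 1$, then $w$ is a primitive element, that is, part of a basis, and $F(a,b)/\langle\langle w\rangle\rangle\cong\mathbb Z$. For $w=a^2ba^{-1}b^{-1}$ this quotient is $Q$, which is not abelian: we saw that abelianness would force $a=1$. So $\langle w\rangle$ is not a free factor.

## 5. Simply connected counterexamples with $\mathrm{secat}=n\ge2$

Is the fundamental group to blame? No.

**Theorem 8 (failure at every level $n\ge2$, simply connected and finite).** For all $n\ge2$ and odd $d\ge3$ there are a simply connected finite complex $B$ and a map $S^k\to B$, $k=(n+1)d-1$, whose path fibration $p$ has a homotopy retraction, $\mathrm{secat}(p)=n$ and $\mathrm{relcat}(p)=n+1$.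

### Choosing the complex

Lemma 4 tells us what to look for: $\mathrm{secat}(p)=n$, but a cone with $\mathrm{cat}(C)\ge n+1$. Let $P=(S^d)^{n+1}$ with factors indexed $0,\dots,n$, and let $T\subset P$ be the fat wedge, the set of points with at least one coordinate at the base point. Then $P=T\cup_fe^{(n+1)d}$ with $f:S^k\to T$. (Smallest instance: $n=2$, $d=3$, $P=S^3\times S^3\times S^3$, $k=8$; $T$ has three $3$-cells and three $6$-cells.) The cone of $f$ is $P$, and $\mathrm{cat}(P)\ge n+1$ by cup length. But $f$ has no homotopy retraction: $H_k(T)=0$, as the cells of $T$ have dimensions divisible by $d$ and $k\equiv-1$ mod $d$.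

To create a retraction, add a sphere: take $\beta+f:S^k\to T\vee S^k$, with $\beta$ the inclusion of $S^k$. Collapsing $T$ is a homotopy retraction. But now the cone has become too simple. The self-map of $T\vee S^k$ that is the identity on $T$ and $\beta+f$ on $S^k$ is an equivalence, so the cone of $\beta+f$ is equivalent to that of $\beta$, which is $T$; and $\mathrm{cat}(T)\le n$ (see Step 2 below). Lemma 4 gives no obstruction.

What the cone does is impose $\beta=-f$. So we put into $B$ a further cell that is harmless while $\beta$ is independent of $f$, but not after $\beta$ becomes $-f$: the top cell of $S^k\times S^d$, attached by the Whitehead product of $\beta$ with the sphere $S^d_0\subset T$. Set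
$$B=T\cup_{S^d_0}(S^k\times S^d),$$
where the $0$-th sphere $S_0^d\subset T$ is identified with $*\times S^d$. Let $\beta:S^k=S^k\times*\subset B$, let $f':S^k\xrightarrow{f}T\subset B$, put
$$\rho_0=\beta+f'\in\pi_k(B),$$
and let $p$ be the path fibration of $\rho_0$. The complex $B$ is finite and simply connected. The cone $C$ of $p$ is, compatibly with the inclusion $q$ of $B$, equivalent to $B\cup_{\rho_0}e^{k+1}$. From now on cohomology is rational unless stated otherwise.

**Step 1: the retraction.** Let $r:B\to S^k$ be the projection on $S^k\times S^d$ and constant on $T$; these agree on $*\times S^d$. Then $r\rho_0=\mathrm{id}+0\simeq\mathrm{id}$.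

**Step 2: $\mathrm{secat}(p)\le n$.** We show $\mathrm{cat}(B)\le n$ and use (F6). Let $T_j\subset T$ be the union of the cells with at most $j$ non-base coordinates, so $T_n=T$. Put $B_1=T_1\vee S^k$ and $B_j=T_j\cup(S^k\times S_0^d)$ for $2\le j\le n$; so $B_n=B$. Each $B_j$ arises from $B_{j-1}$ by attaching cells to $B_{j-1}$: the $jd$-cells of $T_j$ and, for $j=2$, also $e^k\times e^d$, attached to $S^k\vee S^d_0\subset B_1$. The new open cells are disjoint and $B_j$ is path-connected, so their union is an open set contractible in $B_j$. The complement of the cell centers is open and deforms to $B_{j-1}$; pulling back an open cover of $B_{j-1}$ by sets contractible in $B_{j-1}$ covers it by as many open sets contractible in $B_j$. Hence $\mathrm{cat}(B_j)\le\mathrm{cat}(B_{j-1})+1$. As $B_1$ is a wedge of spheres, $\mathrm{cat}(B_1)\le1$, so $\mathrm{cat}(B)\le n$. (This is where $n\ge2$ is used: the product cell enters together with the $2d$-cells. Without $S^k$, the same filtration gives $\mathrm{cat}(T)\le n$.)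

**Step 3: $\mathrm{secat}(p)\ge n$.** $B$ is $T$ with cells of dimensions $k$ and $k+d$ attached, and $k>d+1$, so $H^d(B)\cong H^d(T)$. Let $a_0,\dots,a_n\in H^d(B)$ be the classes coming from the factors. Since $E\simeq S^k$ and $H^d(S^k)=0$, $p^*a_i=0$. The product $a_1\cdots a_n$ is nonzero, because it is nonzero on the subproduct $S^d_1\times\dots\times S^d_n\subset T$. Now apply Schwarz's cup-length bound: if $B$ were covered by open sets $U_1,\dots,U_n$ with local sections $s_i$, then $a_i|_{U_i}=s_i^*p^*a_i=0$, so $a_i$ would lift to $H^d(B,U_i)$, and $a_1\cdots a_n$ would lift to $H^{nd}(B,\bigcup U_i)=H^{nd}(B,B)=0$. Hence $\mathrm{secat}(p)=n$.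

**Step 4: the cohomology of $B$ and $C$.** We need to know in which degrees $C$ has cohomology.

**Lemma 9.** $H^*(B)$ has basis $a_I$ ($|I|\le n$, degree $|I|d$), $e$ (degree $k$) and $ea_0$ (degree $k+d$). Moreover
$$H^k(C)=0,\qquad H^{(n+1)d}(C)=0,\qquad q^*:H^d(C)\cong H^d(B).$$

*Proof.* In the Mayer–Vietoris sequence for $B=T\cup(S^k\times S^d)$ with intersection $S^d$, restriction $H^*(S^k\times S^d)\to H^*(S^d)$ is onto, so $H^*(B)$ consists of the pairs of classes on the two pieces that agree on $S^d$. Write $1,\eta,e,e\eta$ for the basis of $H^*(S^k\times S^d)$. Then $a_0$ restricts to $\eta$ and $a_i$ to $0$ for $i\ge1$. The classes $e=r^*[S^k]$ and $ea_0$ vanish on $T$ and restrict to $e$ and $e\eta$. With the monomials $a_I$, which restrict to a basis of $H^*(T)$, they form a basis.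

As $r\rho_0\simeq\mathrm{id}$, $\rho_0^*$ is onto in cohomology. So by the long exact sequence $q^*:\tilde H^*(C)\to\tilde H^*(B)$ is injective with image $\ker\rho_0^*$. Here $\rho_0^*e=\rho_0^*r^*[S^k]$ is a generator, and no other basis element has degree $k$, because $k\equiv-1$ mod $d$ and $d\ge3$. So $\tilde H^*(C)$ lives in degrees $d,2d,\dots,nd$ and $k+d=(n+2)d-1$. The three statements follow; for the second, $(n+1)d$ is neither of the form $jd$ with $j\le n$ nor equal to $(n+2)d-1$. $\square$

For $n=2$, $d=3$, $\tilde H^*(C)$ lives in degrees $3,6,11$. Cup products alone do not help: they vanish in positive length $n+1$ in degree $(n+1)d$, since that group is zero. The lower bound for $\mathrm{cat}(C)$ comes from a finer class, which we see in the Sullivan model.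

### Rational models that we need

A cdga is a commutative differential graded algebra over $\mathbb Q$, and $A_{PL}(Z)$ is the cdga of polynomial forms on $Z$, with cohomology $H^*(Z)$. A simply connected space $Z$ with $H^*(Z)$ finite-dimensional in each degree has a minimal Sullivan model: a quasi-isomorphism $(\Lambda X,\delta)\to A_{PL}(Z)$ with $\Lambda X$ free graded commutative on $X=X^{\ge2}$ of finite type and $\delta X\subset\Lambda^{\ge2}X$. If $\tilde H^i(Z)=0$ for $i<d$, then $X^i=0$ for $i<d$. For example, $S^m$ has the model $\Lambda(u)$, $\delta u=0$, for $m$ odd, and $\Lambda(u,w)$, $\delta w=u^2$, for $m$ even; in both cases $u\mapsto[S^m]$, $w\mapsto0$ is a quasi-isomorphism to $(H^*(S^m),0)$. We use three textbook facts.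

(R1) If $N$ is a Sullivan algebra, a quasi-isomorphism $A\to A'$ of cdgas induces a bijection $[N,A]\to[N,A']$ of homotopy classes of morphisms.

(R2) If $N$ is a simply connected Sullivan algebra of finite type, its spatial realization is a simply connected space $Y$ with $H^*(Y)=H(N)$, and homotopy classes of maps $Z\to Y$ correspond naturally to homotopy classes of morphisms $N\to A_{PL}(Z)$, a map inducing on cohomology what its morphism induces (Félix–Halperin–Thomas, *Rational Homotopy Theory*, §17). The constant map corresponds to the trivial morphism.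

(R3) Let $Z$ be simply connected with minimal model $\Lambda X$ of finite type. If $\mathrm{cat}(Z)\le n$, then $\mathrm{cat}(Z_{\mathbb Q})\le n$, and then the projection $\pi:\Lambda X\to\Lambda X/\Lambda^{>n}X$ has a homotopy retraction of cdgas (Félix–Halperin, *Rational L.-S. category and its applications*, Trans. AMS 273 (1982); see also Félix–Halperin–Thomas, §§28–29). This means: factor $\pi$ as $\Lambda X\to M\xrightarrow{\simeq}\Lambda X/\Lambda^{>n}X$ with $M$ a relative Sullivan algebra over $\Lambda X$; then there is a morphism $M\to\Lambda X$ that is the identity on $\Lambda X$. In cohomology we get a ring homomorphism $R:H(\Lambda X/\Lambda^{>n}X)\to H(\Lambda X)$ with $R\circ H(\pi)=\mathrm{id}$.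

To see (R3) at work, take $Z=S^3\times S^3$, with model $\Lambda(A_0,A_1)$ and zero differential, and $n=1$. Then $H(\pi)[A_0A_1]=0$ but $[A_0A_1]\ne0$, so no $R$ exists and $\mathrm{cat}(S^3\times S^3)\ge2$.

**Step 5: the class $[xA_0]$.** Let $(\Lambda X,\delta)$ be the minimal model of the simply connected finite complex $C$. By Lemma 9 it is generated in degrees $\ge d$. Elements of $X^d$ are cocycles, because $\Lambda^{\ge2}X$ starts in degree $2d>d+1$; and $X^d=H^d(C)$. Let $A_i\in X^d$ represent the class that $q^*$ sends to $a_i$. Since $H^{(n+1)d}(C)=0$, there is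
$$x\in(\Lambda X)^k,\qquad \delta x=A_0A_1\cdots A_n .$$
As $d$ is odd, $A_0^2=0$, so $\delta(xA_0)=A_0A_1\cdots A_nA_0=0$ and $xA_0$ is a cocycle of degree $k+d$.

**Step 6: $[xA_0]$ is nonzero.** This is where the product $S^k\times S^d$ and the relation $\beta=-f'$ in $C$ enter.

**Lemma 10.** $[xA_0]\ne0$ in $H^{k+d}(C)$.

*Proof.* Let $\Psi:S^k\times S^d\subset B\xrightarrow{q}C$. Let $M_k,M_d$ be the minimal models of $S^k,S^d$, with their quasi-isomorphisms to $A_{PL}$ and to cohomology. Then $M_k\otimes M_d$ maps by quasi-isomorphisms to $A_{PL}(S^k\times S^d)$ and to $(H^*(S^k\times S^d),0)$, and these are compatible with restriction to $S^k\times*$, that is, with $M_k\otimes M_d\to M_k$ killing the generators of $M_d$. By (R1), $\Lambda X\to A_{PL}(C)\to A_{PL}(S^k\times S^d)$ lifts up to homotopy to $\tilde\psi:\Lambda X\to M_k\otimes M_d$. Let $\psi:\Lambda X\to(H^*(S^k\times S^d),0)$ be the composite; it induces $\Psi^*$ on cohomology. The target has basis $1,\eta,e,e\eta$ in degrees $0<d<k<k+d$ and zero differential, so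
$$\psi(A_0)=\eta,\qquad\psi(A_i)=0\ (i\ge1),\qquad\psi(x)=c\,e\ \text{ for some } c\in\mathbb Q .$$
Hence $\Psi^*[xA_0]=c\,e\eta$, and it suffices to show $c\ne0$. Suppose $c=0$.

Let $N=\Lambda(A_0,\dots,A_n,y)$ with $dA_i=0$, $dy=A_0\cdots A_n$, and let $N\to\Lambda X$ be the morphism $A_i\mapsto A_i$, $y\mapsto x$. Let $Y$ be the realization of $N$. By (R2) we get $\Theta:C\to Y$. The map $\Theta q\beta:S^k\to Y$ corresponds to $N\to\Lambda X\xrightarrow{\tilde\psi}M_k\otimes M_d\to M_k\to A_{PL}(S^k)$. Followed by $M_k\to H^*(S^k)$, the morphism $N\to M_k$ becomes $A_i\mapsto0$, $y\mapsto c\,e=0$, the trivial morphism. By (R1), $N\to M_k$ is homotopic to the trivial morphism, so $\Theta q\beta\simeq*$.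

In $C$ we have $q\rho_0\simeq*$. So in $\pi_k(Y)$
$$\Theta_*q_*f'=-\Theta_*q_*\beta=0 .$$
Hence $\Theta q|_T\circ f\simeq *$, and $\Theta q|_T:T\to Y$ extends to $\kappa:P=T\cup_fe^{k+1}\to Y$. Let $\omega_i=[A_i]\in H^d(Y)$. On $T$, $\kappa^*\omega_i$ restricts to $a_i|_T$; since $H^d(P)\cong H^d(T)$, $\kappa^*\omega_i$ is the $i$-th generator of $H^d(P)$. But $\omega_0\cdots\omega_n=[dy]=0$ in $H(N)$. So the product of the generators of $H^d(P)$ would vanish in $H^{(n+1)d}((S^d)^{n+1})$, which is false. $\square$

**Step 7: the cone has category at least $n+1$.**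

**Lemma 11.** $\mathrm{cat}(C)\ge n+1$.

*Proof.* Suppose $\mathrm{cat}(C)\le n$ and take $R$ as in (R3). In $\Lambda X/\Lambda^{>n}X$ the image $\bar x$ of $x$ is a cocycle, because $\delta x=A_0\cdots A_n\in\Lambda^{n+1}X$. So in the quotient the product $xA_0$ comes apart: $H(\pi)[xA_0]=[\bar x]\cdot[\bar A_0]$. But $R[\bar x]\in H^k(C)=0$ by Lemma 9. Therefore
$$[xA_0]=R\,H(\pi)[xA_0]=R[\bar x]\cdot R\,H(\pi)[A_0]=R[\bar x]\cdot[A_0]=0,$$
contradicting Lemma 10. $\square$

**Step 8: $\mathrm{relcat}(p)=n+1$.** Suppose $\mathrm{relcat}(p)\le n$. Lemma 4 gives $\sigma:C\to G_n(C)$ with $hq=q$, where $h=g_n\sigma$. We must upgrade this to a homotopy section. By (F7), $p_*$ is split injective on integral homology, so the long exact sequence shows that $q_*:\tilde H_*(B;\mathbb Z)\to\tilde H_*(C;\mathbb Z)$ is onto. From $h_*q_*=q_*$ we get $h_*=\mathrm{id}$. As $C$ is simply connected, $h$ is a homotopy equivalence. Then $g_n\circ\sigma h^{-1}=hh^{-1}\simeq\mathrm{id}$, so $\sigma h^{-1}$ is a homotopy section of $g_n$, and $\mathrm{cat}(C)\le n$ by (F5). This contradicts Lemma 11. Hence $\mathrm{relcat}(p)\ge n+1=\mathrm{secat}(p)+1$,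 and Theorem 1 gives equality. $\blacksquare$

## 6. The levels at which the implication holds

**Corollary 12.** For an integer $n\ge0$, the implication "$\mathrm{secat}(p)=n\Rightarrow\mathrm{relcat}(p)=n$ for all $p$ with a homotopy retraction" holds iff $n=0$. The gap $1$ in the counterexamples is the largest allowed by Theorem 1.

*Proof.* For $n=0$ this is Theorem 2(a). It fails for $n=1$ by Theorem 3 and for every $n\ge2$ by Theorem 8, where $B$ can even be taken to be a simply connected finite complex. The last sentence is the inequality $\mathrm{relcat}(p)\le\mathrm{secat}(p)+1$. $\square$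

Two cases are not settled by these arguments: the Iwase–Sakai case $p=ev_{0,1}$, and the case of simply connected $B$ with $\mathrm{secat}(p)=1$ and $\mathrm{cat}(B)\ge2$.
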